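# Finite-length sheaves on singular curves: how embedding dimension controls $\hat Z_X/\hat Z_{\tilde X}$

## 1. Three theorems on $\hat Z_X$ and the conjecture they decide

**Theorem 1 (disproof).** Let $q$ be a prime power. For a scheme $X$ of finite type over $\mathbb F_q$ put
$$\hat Z_X(x)=\sum_M\frac1{|\operatorname{Aut}M|}\,x^{\dim_{\mathbb F_q}H^0(X;M)},$$
where $M$ runs over the isomorphism classes of coherent $\mathcal O_X$-modules of finite cardinality, and for a closed point $p$ put $e_p=\dim_{\kappa(p)}\mathfrak m_p/\mathfrak m_p^2$. If $X$ has a closed point $p$ with $e_p\ge 4$, then $\hat Z_X(x)$ has radius of convergence $0$. So it is not the expansion at $0$ of any meromorphic function, and the conjecture below fails for $X$ if $X$ is a reduced curve. Examples are $X=\operatorname{Spec}\mathbb F_q[x_1,\dots,x_4]/(x_ix_j)_{i<j}$ (four axes) and the integral curve $\operatorname{Spec}\mathbb F_q[T^4,T^5,T^6,T^7]$.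

**Conjecture (false as stated).** Let $X$ be a reduced curve over $\mathbb F_q$ and $\tilde X$ a resolution of singularity of $X$. Then $\hat Z_X(x)$ has a meromorphic continuation to $\mathbb C$ given by $\hat Z_X(x)=\hat Z_{\tilde X}(x)\,H_X(x)$ for some entire function $H_X(x)$.

**Theorem 2 (classification).** Let $X$ be a reduced curve. The conjectured statement (meromorphic continuation, and $\hat Z_X=\hat Z_{\tilde X}H_X$ with $H_X$ entire) holds for $X$ if and only if $e_p\le 2$ for all closed points $p$. In that case $H_X=\sum h_nx^n$ with $|h_n|\le Cq^{-\varepsilon n^2}$ for some $C,\varepsilon>0$.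

**Theorem 3 (local version).** Let $p$ be a closed point of a reduced curve, $R=\hat{\mathcal O}_{X,p}$ with maximal ideal $\mathfrak m$ and residue field $\kappa$, $\tilde R$ its normalization, $e=e_p$, and $H_R:=\hat Z_R/\hat Z_{\tilde R}$, where $\hat Z_R(x)=\sum_Mx^{\ell(M)}/|\operatorname{Aut}M|$ over finite $R$-modules with $\ell(M)=\dim_{\mathbb F_q}M$.

(a) If $e\le2$, then $H_R$ is entire with coefficients $O(q^{-\varepsilon n^2})$ for some $\varepsilon>0$.

(b) If $e=3$, then $\hat Z_R$ and $H_R$ have radius of convergence $\le1$. The value $1$ is attained for the three axes $\mathbb F_q[[x,y,z]]/(xy,yz,xz)$. The value $0$ is attained whenever $R/\mathfrak m^3\cong\kappa[x,y,z]/(x,y,z)^3$, for example at the origin of the union of all $\mathbb F_q$-rational lines through $0$ in $\mathbb A^3$.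

(c) If $e\ge4$, then $\hat Z_R$ and $H_R$ have radius of convergence $0$.

The conjecture is stated in the talk "A generalization of a zeta function of Cohen–Lenstra" (http://www-personal.umich.edu/~huangyf/files/talk_umich_rtg.pdf). In these notes a *curve* is a scheme of finite type over $\mathbb F_q$, pure of dimension 1, and $\tilde X$ is the normalization, which is the resolution of singularities of a reduced curve.

In plain words: we count the finite-length sheaves on a singular curve, weighted by automorphisms, and ask whether the singular points change the count for $\tilde X$ only by an entire factor. The answer depends on a single number at each point, the minimal number $e_p$ of generators of the maximal ideal. At most two generators at every point: yes. Three or more somewhere: no.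

Some values of $e_p$. A regular point of a curve has $e=1$. The node $\mathbb F_q[[u,v]]/(uv)$ and the cusp $\mathbb F_q[[T^2,T^3]]$ have $e=2$. The $n$ coordinate axes in $\mathbb A^n$ ($n\ge2$) have $e=n$ at the origin, because all the equations $x_ix_j$ lie in the square of the maximal ideal.

## 2. Modules as tuples of matrices, and the coefficients of $x$ and $x^2$

**Notation.** Put $c_Q=\prod_{i\ge1}(1-Q^{-i})>0$ for a prime power $Q$. Since $|GL_n(\mathbb F_Q)|=Q^{n^2}\prod_{i=1}^n(1-Q^{-i})$,
$$c_Q\,Q^{n^2}\le|GL_n(\mathbb F_Q)|\le Q^{n^2}.\tag{1}$$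
More generally, the number of linearly independent $k$-tuples in $\mathbb F_Q^N$ with $k\le N$ (equivalently, of surjections $\mathbb F_Q^N\to\mathbb F_Q^k$) is $\prod_{i=0}^{k-1}(Q^N-Q^i)$, which is at least $c_QQ^{Nk}$. The number of $b$-dimensional subspaces of $\mathbb F_Q^{a+b}$ is $\binom{a+b}{b}_Q=Q^{ab}\prod_{i=1}^b\frac{1-Q^{-(a+i)}}{1-Q^{-i}}$, so
$$Q^{ab}\le\binom{a+b}{b}_Q\le c_Q^{-1}Q^{ab}.\tag{2}$$
For power series, $A\ll B$ means $|[x^n]A|\le[x^n]B$ for all $n$. If $A\ll B$ and $A'\ll B'$, then $AA'\ll BB'$.

**Matrices.** Let $R=\hat{\mathcal O}_{X,p}$ have residue field $\kappa=\mathbb F_Q$, $Q=q^m$. The polynomial $Y^Q-Y$ has $Q$ simple roots modulo $\mathfrak m$. By Hensel's lemma they lift uniquely to roots in $R$, and these roots form a field, since $z\mapsto z^Q$ is a ring homomorphism on $R$. So $R$ contains a copy of $\kappa$ (a *coefficient field*). A finite $R$-module is then a $\kappa$-vector space with extra structure, and $\ell(M)=m\dim_\kappa M$. If $A=\kappa[x_1,\dots,x_e]/J$ is a finite local quotient of $R$, an $A$-module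 structure on $\kappa^n$ is an $e$-tuple of commuting $n\times n$ matrices satisfying the equations in $J$. The group $GL_n(\kappa)$ acts by conjugation, the orbits are the isomorphism classes, and the stabilizers are the automorphism groups. By orbit–stabilizer,
$$\sum_{\dim_\kappa M=n}\frac1{|\operatorname{Aut}M|}=\frac{\#\{\text{commuting }e\text{-tuples in }M_n(\kappa)\text{ satisfying }J\}}{|GL_n(\mathbb F_Q)|}.\tag{3}$$

**By hand, lengths 1 and 2.** Take $\kappa=\mathbb F_q$. The only module of length 1 is $\kappa$, so $[x^1]\hat Z_R=1/(q-1)$. A module of length 2 is killed by $\mathfrak m^2$, so it is an $e$-tuple of $2\times2$ matrices with all products $A_iA_j$ (including $i=j$) zero. Either all $A_i$ vanish, or there is a unique line $W$ with $\sum\operatorname{im}A_i=W$ and $A_i|_W=0$, and then $(A_i)$ is a nonzero element of $\operatorname{Hom}(\kappa^2/W,W)^e\cong\kappa^e$. So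
$$[x^2]\hat Z_R=\frac{1+(q+1)(q^e-1)}{G},\qquad G=|GL_2(\mathbb F_q)|=q(q-1)^2(q+1).$$
For $e=1$ this is $q^2/G$. For the node, $\tilde R=\mathbb F_q[[T_1]]\times\mathbb F_q[[T_2]]$ and
$$\hat Z_{\tilde R}=\Big(1+\frac{x}{q-1}+\frac{q^2x^2}{G}+\cdots\Big)^2.$$
Writing $H_R=1+h_1x+h_2x^2+\cdots$ we get
$$h_1=\frac1{q-1}-\frac2{q-1}=-\frac1{q-1}.$$
Next, $[x^2]\hat Z_{\tilde R}=\frac{2q^2}G+\frac1{(q-1)^2}$ and $h_1\cdot\frac{2}{q-1}=-\frac2{(q-1)^2}$, and $\frac1{(q-1)^2}=\frac{q^2+q}{G}$. Hence
$$h_2=\frac{q^3+q^2-q}{G}-\frac{2q^2}{G}+\frac{1}{(q-1)^2}=\frac{q^3+q^2-q-2q^2+q^2+q}{G}=\frac{q^3}{G}.$$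
The coefficients of $H_R$ have both signs, so $H_R$ does not itself count anything with positive weights. This matters later.

## 3. The Euler product and the meromorphic function $\hat Z_{\tilde X}$

*Purpose: reduce everything to one point at a time, and fix what the conjecture says about power series.*

Let $X$ be a reduced curve, and write $R_p=\hat{\mathcal O}_{X,p}$. A finite-length sheaf is the direct sum of its localizations at closed points, there are no nonzero maps between pieces at different points, and a finite-length module over $\mathcal O_{X,p}$ is the same thing as one over $R_p$. Only finitely many closed points have degree $\le n$. So $\hat Z_X=\prod_p\hat Z_{R_p}$ as formal power series with constant term 1 and nonnegative coefficients.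

We recall two textbook facts, valid because $X$ is excellent: $R_p$ is reduced, and its normalization $\tilde R_p$ is finite over it and equals $\prod_jO_j$, the product of the completed local rings of $\tilde X$ over $p$, which are complete discrete valuation rings. At a regular point $R_p=\tilde R_p$ and $H_{R_p}=1$. The singular locus is finite. Hence, formally,
$$\hat Z_X=\hat Z_{\tilde X}\cdot\prod_{p\in\operatorname{Sing}X}H_{R_p}.\tag{4}$$

For a complete discrete valuation ring $O$ with residue field of size $q^m$ we shall prove in Section 5 that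
$$\hat Z_O(x)=\prod_{i\ge1}(1-q^{-im}x^m)^{-1}.\tag{5}$$
In particular $\hat Z_O$ is holomorphic on $|x|<q$, its poles lying on the circles $|x|=q^i$, $i\ge1$. (Check: if $m=1$, the coefficient of $x^2$ is $\frac12\big((\sum_iq^{-i})^2+\sum_iq^{-2i}\big)=\frac12\Big(\frac1{(q-1)^2}+\frac1{q^2-1}\Big)=\frac{q}{(q-1)^2(q+1)}=\frac{q^2}G$, as in Section 2.)

Multiplying (5) over the points of $\tilde X$ gives $\hat Z_{\tilde X}(x)=\prod_{i\ge1}Z_{\tilde X}(q^{-i}x)$, where $Z_{\tilde X}(t)=\prod_p(1-t^{\deg p})^{-1}$ is the usual zeta function of a smooth curve. It is a rational function, equal to $1+O(t)$ near $0$. On $|x|\le r$ all but finitely many factors are holomorphic and equal to $1+O(rq^{-i})$, so the product converges to a meromorphic function on $\mathbb C$. If $Z_{\tilde X}$ is holomorphic and nonzero on $|t|\le r_0$, then every factor is holomorphic and nonzero on $|x|\le r_0$, and so is the product. So $\hat Z_{\tilde X}$ is meromorphic on $\mathbb C$, and holomorphic and nonzero near $0$.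

Consequently, if $\hat Z_X=\hat Z_{\tilde X}H_X$ with $H_X$ entire, then the Taylor series of $H_X$ at $0$ must be the formal product $\prod_{p\in\operatorname{Sing}X}H_{R_p}$ of (4).

## 4. Square-zero modules: too many sheaves when $e_p\ge3$

How fast can the coefficients of $\hat Z_R$ grow? The simplest source of many modules is $R/\mathfrak m^2$, where the only condition on the matrices is that all products vanish. We can arrange this by sending everything into a subspace $W$ that is killed by everything.

**Lemma 1.** Let $\kappa(p)=\mathbb F_Q$, $Q=q^m$, $e=e_p\ge1$. Then $[x^{2am}]\hat Z_{R_p}\ge c_Q\,Q^{(e-3)a^2}$ for all $a\ge1$.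

*Proof.* By the coefficient field, $R_p/\mathfrak m^2\cong\kappa\oplus V$ with $V^2=0$ and $\dim_\kappa V=e$. Modules over $R_p/\mathfrak m^2$ are among those counted by $\hat Z_{R_p}$. By (3), those of $\kappa$-dimension $2a$ contribute $|GL_{2a}(\mathbb F_Q)|^{-1}$ times the number of $e$-tuples of $2a\times2a$ matrices with $A_iA_j=0$ for all $i,j$.

For each $a$-dimensional $W\subset\kappa^{2a}$ take the tuples with $A_i|_W=0$ and $\operatorname{im}A_i\subset W$ for all $i$, and with $A_1:\kappa^{2a}/W\to W$ an isomorphism. These satisfy $A_iA_j=0$. Moreover $W=\operatorname{im}A_1$ is determined by the tuple, so different $W$ give disjoint sets. Each $W$ gives $|GL_a(\mathbb F_Q)|\,Q^{(e-1)a^2}\ge c_QQ^{ea^2}$ tuples, and there are at least $Q^{a^2}$ subspaces $W$ by (2). Dividing by $|GL_{2a}(\mathbb F_Q)|\le Q^{4a^2}$ gives $c_QQ^{ea^2+a^2-4a^2}$. $\square$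

The exponent $e-3$ shows the threshold: for $e\le2$ the bound decays and obstructs nothing, for $e=3$ it is a positive constant, for $e\ge4$ it explodes.

**Proof of Theorem 1.** Let $e_p\ge4$. Sheaves supported at $p$ are among those counted, so $[x^{2am}]\hat Z_X\ge c_QQ^{a^2}$ for all $a$. For every $r>0$ we have $Q^{a^2}r^{2am}\to\infty$, so the radius of convergence is $0$. A meromorphic function with this power series as its expansion at $0$ would be holomorphic near $0$, and the series would have positive radius of convergence. So none exists.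

The four axes form a reduced curve, since $(x_ix_j)_{i<j}$ is a squarefree monomial ideal, and $e_0=4$ there. For $\mathbb F_q[T^4,\dots,T^7]$: every integer $n\ge4$ is a sum of elements of $\{4,5,6,7\}$, so the maximal ideal $\mathfrak m$ at the origin is spanned by the $T^n$ with $n\ge4$. Every $n\ge8$ is a sum of two integers $\ge4$, so $\mathfrak m^2$ is spanned by the $T^n$ with $n\ge8$. Hence $e=4$. $\blacksquare$

**Proof of "only if" in Theorem 2.** *Purpose: with $e_p=3$ the series may still converge; we compare its radius with $q$.* Suppose $e_p\ge3$ for some $p$, and $\hat Z_X=\hat Z_{\tilde X}H_X$ with $H_X$ entire. Then $p$ is singular. By Section 3, $H_X$ has Taylor series $\prod_{p'\in\operatorname{Sing}X}H_{R_{p'}}$, so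
$$\prod_{p'\in\operatorname{Sing}X}\hat Z_{R_{p'}}=H_X\prod_{p'\in\operatorname{Sing}X}\hat Z_{\tilde R_{p'}}.$$
The right side is holomorphic on $|x|<q$ by (5), so the series on the left has radius of convergence $\ge q$. But each factor on the left has constant term 1 and nonnegative coefficients, so the coefficients of the product are at least those of $\hat Z_{R_p}$. By Lemma 1 these are $\ge c_Q$ for infinitely many exponents, and the radius is $\le1<q$. Contradiction. $\blacksquare$

**Proof of Theorem 3(c) and of the bound in 3(b).** By Lemma 1, $\hat Z_R$ has radius $0$ if $e\ge4$ and radius $\le1$ if $e=3$. Since $\hat Z_R=\hat Z_{\tilde R}H_R$ and $\hat Z_{\tilde R}$ is holomorphic on $|x|<q$, a series $H_R$ of radius $\rho$ forces $\hat Z_R$ to have radius $\ge\min(\rho,q)$. So the same bounds hold for $H_R$. $\blacksquare$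

## 5. Quot series, and why absolute values alone do not reach past $|x|=q$

Now let $e\le2$. We must show that $H_R=\hat Z_R\cdot\hat Z_{\tilde R}^{-1}$ is entire. The obvious attempt is to bound each factor. By (5), with $\tilde R=\prod_jO_j$, residue fields $k_j$, $m_j=[k_j:\mathbb F_q]$ and $q_j=q^{m_j}$,
$$\hat Z_{\tilde R}^{-1}=\prod_j\prod_{i\ge1}(1-q_j^{-i}x^{m_j})\ll\prod_j\prod_{i\ge1}(1+q_j^{-i}x^{m_j}),\quad\text{so}\quad H_R\ll\hat Z_R(x)\prod_j\prod_{i\ge1}(1+q_j^{-i}x^{m_j}).$$
This is true, and the product on the right is harmless. But $\hat Z_R$ is not. For the node, modules over the quotient $R/(u)=\mathbb F_q[[v]]$ are $R$-modules with the same automorphisms, so $[x^n]\hat Z_R\ge[x^n]\hat Z_{\mathbb F_q[[v]]}\ge q^{-n}$, the last because of the factor $(1-q^{-1}x)^{-1}$ in (5). The bound therefore diverges at $x=q$ and can never show that $H_R$ is entire. The long modules living on one branch must be cancelled against $\hat Z_{\tilde R}^{-1}$ *before* taking absolute values.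

What we shall prove is the same inequality with $R$ replaced by a finite quotient $S$ of $R$.

**Setting.** From here on $R=R_p$ is the completed local ring of any reduced curve at a closed point, with no condition on $e$. Let $K=\prod K_j$ be the total quotient ring, $T_j$ a uniformizer of $O_j$, $T=(T_j)_j\in\tilde R$, and $\delta=\ell(\tilde R/R)<\infty$. Since $\tilde R$ is finite over $R$ inside $K$, some nonzerodivisor of $R$ multiplies $\tilde R$ into $R$. Hence the conductor $\{z\in\tilde R:z\tilde R\subset R\}$ is an ideal of $\prod O_j$ of the form $\prod T_j^{c_j}O_j$, and there is an integer $c\ge1$ with $T^c\tilde R\subset R$. Put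
$$S=R/T^{2c}\tilde R,$$
a finite local ring. For example, the cusp $\mathbb F_q[[T^2,T^3]]$ has $\tilde R=\mathbb F_q[[T]]$, $\delta=1$, $c=2$, and $S=R/T^4\tilde R$ has basis $1,T^2,T^3$. The node is $\{(f,g)\in\mathbb F_q[[T_1]]\times\mathbb F_q[[T_2]]:f(0)=g(0)\}$, with $\delta=1$, $c=1$, and $S$ has basis $1,u,v$.

**Proposition A.** $\displaystyle H_R(x)\ll\hat Z_S(x)\cdot\prod_j\prod_{i\ge1}(1+q_j^{-i}x^{m_j}).$

The proof occupies the rest of this section and the next two.

**Step 1 (replace modules by submodules of a free module).** *Purpose: isomorphism classes are awkward to compare between $R$ and $\tilde R$; submodules of $R^d$ and $\tilde R^d$ can be compared directly.* For $B\in\{R,\tilde R,S\}$ define the *Quot series*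
$$Q_d^B(t)=\sum_{L\subset B^d}t^{\ell(B^d/L)}=\sum_M\frac{|\operatorname{Sur}(B^d,M)|}{|\operatorname{Aut}M|}t^{\ell(M)},$$
with $L$ over $B$-submodules of finite colength. The two expressions agree because the $L$ with $B^d/L\cong M$ are the kernels of surjections $B^d\to M$, and two surjections have the same kernel exactly when they differ by an automorphism of $M$. There are finitely many $L$ of each colength, and finitely many $M$ of each length $n$: with $J$ the Jacobson radical of $B$, such an $M$ is a quotient of the finite module $(B/J^n)^n$, and each $L$ of colength $n$ contains $J^nB^d$.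

We have $|\operatorname{Sur}(B^d,M)|\le|M|^d=q^{d\ell(M)}$. A map $B^d\to M$ that is not surjective has image in one of the finitely many maximal proper submodules $N$ of $M$, and there are $|N|^d\le2^{-d}|M|^d$ maps into $N$. So $|\operatorname{Sur}(B^d,M)|/|M|^d\to1$ as $d\to\infty$. Therefore
$$Q_d^B(xq^{-d})\ll\hat Z_B(x),\qquad Q_d^B(xq^{-d})\to\hat Z_B(x)\ \text{coefficientwise}.\tag{6}$$

For $B=O_j$ we count by Hermite normal form. Let $L\subset O_j^d$ have finite colength, and let $E_k\subset O_j^d$ be the span of the first $k$ basis vectors. The $k$-th coordinates of $L\cap E_k$ form an ideal $T_j^{a_k}O_j$. So $L$ has a basis $v_1,\dots,v_d$ with $v_k\in E_k$ whose $k$-th coordinate is $T_j^{a_k}$, and subtracting multiples of $v_{k-1},\dots,v_1$ makes the $i$-th coordinate of $v_k$ ($i<k$) lie in a fixed set of representatives of $O_j/T_j^{a_i}$, in a unique way. There are $\prod_iq_j^{(d-i)a_i}$ such bases for given $(a_i)$, and the colength over $k_j$ is $\sum a_i$. Summing over the $a_i\ge0$, and noting that submodules of $\tilde R^d=\prod_jO_j^d$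 are products,
$$Q_d^{\tilde R}(t)=\prod_j\prod_{i=0}^{d-1}(1-q_j^it^{m_j})^{-1}.\tag{7}$$
Substituting $t=xq^{-d}$ turns $q_j^it^{m_j}$ into $q_j^{i-d}x^{m_j}$. Letting $d\to\infty$, (6) gives $\hat Z_{\tilde R}=\prod_j\prod_{i\ge1}(1-q_j^{-i}x^{m_j})^{-1}$, and the same computation for a single $O$ is (5).

Put $D_d=1/Q_d^{\tilde R}$ and $N_d=Q_d^RD_d$. Then
$$N_d(xq^{-d})\to H_R(x)\quad\text{coefficientwise.}\tag{8}$$

## 6. Sorting submodules of $R^d$ by the lattice they generate

**Step 2 (write $N_d$ as a sum over lattices).** *Purpose: express $Q^R_d$ and $D_d$ in the same terms, so that the cancellation between them becomes visible.*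

**Definition.** A *lattice* is an $\tilde R$-submodule $\Lambda=\prod\Lambda_j\subset K^d$ with each $\Lambda_j$ a full $O_j$-lattice in $K_j^d$. For a lattice $\Lambda$ put
$$F(\Lambda)=\sum_{L\subset R^d,\ \tilde RL=\Lambda}t^{\ell(\Lambda/L)},$$
with $L$ over $R$-submodules.

Such an $L$ satisfies $L\supset(T^c\tilde R)L=T^c\Lambda$, since $T^c\tilde R\subset R$. So the sum is finite, and every such $L$ has finite colength in $R^d$. If $\Lambda\not\subset\tilde R^d$, then $F(\Lambda)=0$. Conversely, any $L\subset R^d$ of finite colength generates a lattice $\tilde RL\subset\tilde R^d$. From $\ell(R^d/L)=\ell(\tilde R^d/L)-\ell(\tilde R^d/R^d)=\ell(\tilde R^d/\Lambda)+\ell(\Lambda/L)-d\delta$ we get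
$$Q_d^R(t)=t^{-d\delta}\sum_{\Lambda\subset\tilde R^d}F(\Lambda)\,t^{\ell(\tilde R^d/\Lambda)}.\tag{9}$$

For $D_d$ recall the $q$-binomial theorem
$$\prod_{i=0}^{d-1}(1+q_j^i\tau)=\sum_sq_j^{\binom s2}\binom ds_{q_j}\tau^s.\tag{10}$$
Here $\binom ds_{q_j}$ counts the subspaces of codimension $s$ in $\Lambda_j/T_j\Lambda_j\cong k_j^d$, that is, the lattices $\Lambda'_j$ with $T_j\Lambda_j\subset\Lambda_j'\subset\Lambda_j$ and $\dim_{k_j}\Lambda_j/\Lambda_j'=s$. So (7) and (10) with $\tau=-t^{m_j}$ give, for *every* lattice $\Lambda$,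
$$D_d(t)=\sum_{T\Lambda\subset\Lambda'\subset\Lambda}\mu(\Lambda',\Lambda)\,t^{\ell(\Lambda/\Lambda')},\qquad\mu(\Lambda',\Lambda)=\prod_j(-1)^{s_j}q_j^{\binom{s_j}2},\quad s_j=\dim_{k_j}\Lambda_j/\Lambda'_j.\tag{11}$$

Multiply (9) by $D_d$, using in the term of $\Lambda$ the expression (11) for that same $\Lambda$. Since $\ell(\tilde R^d/\Lambda)+\ell(\Lambda/\Lambda')=\ell(\tilde R^d/\Lambda')$, and $T\Lambda\subset\Lambda'$ means $\Lambda\subset T^{-1}\Lambda'$,
$$N_d(t)=t^{-d\delta}\sum_{\Lambda'\subset\tilde R^d}t^{\ell(\tilde R^d/\Lambda')}\,G(\Lambda'),\qquad G(\Lambda')=\sum_{\Lambda'\subset\Lambda\subset T^{-1}\Lambda'}\mu(\Lambda',\Lambda)F(\Lambda).\tag{12}$$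
The condition $\Lambda\subset\tilde R^d$ may be dropped in $G$ because $F(\Lambda)=0$ otherwise. Only finitely many terms contribute to each power of $t$, because there are finitely many $\Lambda'$ of each colength and $F$ has no negative powers.

**The node with $d=1$.** Lattices in $\tilde R$ are $\Lambda=T_1^aO_1\times T_2^bO_2$ with $a,b\ge0$; write $F(a,b)$. An $L$ with $\tilde RL=\Lambda$ contains $T\Lambda$, and $L/T\Lambda\subset\Lambda/T\Lambda=\mathbb F_q^2$ is either everything or one of the $q-1$ lines not equal to a coordinate axis. If $a,b\ge1$, then $\Lambda\subset R$, all these $L$ are allowed, and $F(a,b)=1+(q-1)t$. If $a=b=0$, the only $L\subset R$ is $R$ itself, and $F(0,0)=t$. If exactly one of $a,b$ is $0$, then $L$ contains an element with one component a unit and the other a nonunit, which is not in $R$, so $F=0$.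

The point to notice is that $F(a,b)$ depends only on whether $a$ and $b$ are zero or positive. Here $G(a,b)=F(a,b)-F(a-1,b)-F(a,b-1)+F(a-1,b-1)$, with $F=0$ for a negative index. So $G(a,b)=0$ as soon as $a\ge2$ or $b\ge2$. The surviving values are $G(0,0)=t$, $G(1,0)=G(0,1)=-t$, $G(1,1)=1+qt$, and (12) with $\delta=1$ gives
$$N_1(t)=t^{-1}\big(t-2t\cdot t+(1+qt)t^2\big)=1-t+qt^2.$$
This agrees with the direct computation $Q_1^R(1-t)^2=(1-t)^2+t\big(1+(q-1)t\big)$ from (9). The infinite series $Q_1^R$ has become a polynomial because $F$ stops changing once $\Lambda$ is deep inside $R$, and $\mu$ then sums to zero. That is the cancellation we need for every $R$ and $d$.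

## 7. Vanishing of $G(\Lambda')$ for deep lattices, and the majorant

**Step 3 (claim: $G(\Lambda')=0$ unless $\Lambda'\supset T^c\tilde R^d$).** *Purpose: reduce (12) to a finite sum.* Let $\Lambda'\subset\tilde R^d$ and suppose $\Lambda'_j\not\supset T_j^cO_j^d$ for some $j$. By elementary divisors there is a basis $e_1,\dots,e_d$ of $O_j^d$ with $\Lambda'_j=\bigoplus T_j^{a_i}O_je_i$, and after reordering $a_1\ge c+1$. Put $y=T_j^{a_1-1}e_1$, regarded as an element of $K^d$ with zero components outside $K_j^d$. Then
$$y\notin\Lambda',\qquad T_jy\in\Lambda',\qquad O_jy\subset T_j^cO_j^d\subset T^c\tilde R^d\subset R^d.$$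
Let $P$ be the set of lattices $\Lambda$ with $\Lambda'\subset\Lambda\subset T^{-1}\Lambda'$. Since $y\in T^{-1}\Lambda'$, the map $\Lambda\mapsto\Lambda+O_jy$ sends $P$ to $P$.

**Step 3(i) ($F(\Lambda)=F(\Lambda+O_jy)$ for $\Lambda\in P$).** *Purpose: adding the direction $y$, which lies wholly inside $R^d$, does not change $F$.* We may assume $y\notin\Lambda$. Put $U=\Lambda+O_jy$. Since $T_jy\in\Lambda'\subset\Lambda$, the space $U_j/\Lambda_j$ is one-dimensional over $k_j$, so $T_jU_j\subset\Lambda_j$. Thus $\Lambda_j/T_jU_j$ is a hyperplane in the $d$-dimensional space $U_j/T_jU_j$ and does not contain the class of $y$. Choose $y_2,\dots,y_d\in\Lambda_j$ whose classes form a basis of this hyperplane. By Nakayama $y,y_2,\dots,y_d$ is a basis of $U_j$. The lattice $O_jT_jy\oplus\bigoplus_{i\ge2}O_jy_i$ lies in $\Lambda_j$, and both have $k_j$-colength 1 in $U_j$, so they are equal.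

Let $g\in GL_d(K)$ be the identity on $K_i^d$ for $i\ne j$, and on $K_j^d$ let $gy=T_j^{-1}y$ and $gy_i=y_i$. Then $g\Lambda=U$. If $z\in\Lambda$ has $j$-component $\alpha T_jy+\sum\alpha_iy_i$ with $\alpha,\alpha_i\in O_j$, then
$$gz-z=\alpha y-\alpha T_jy=\alpha(1-T_j)y\in O_jy\subset R^d.$$
So for $z\in\Lambda$ we have $z\in R^d$ if and only if $gz\in R^d$.

Since $g$ is $K$-linear, it carries $R$-submodules to $R$-submodules and $\tilde R(gL)=g(\tilde RL)$. If $L\subset R^d$ and $\tilde RL=\Lambda$, then $L\subset\Lambda$, so $gL\subset R^d$ and $\tilde R(gL)=U$. Conversely, if $L'\subset R^d$ and $\tilde RL'=U$, then $g^{-1}L'\subset\Lambda$, and each $z\in g^{-1}L'$ has $gz\in R^d$, so $z\in R^d$; also $\tilde R(g^{-1}L')=\Lambda$. So $L\mapsto gL$ is a bijection between the index sets of $F(\Lambda)$ and $F(U)$, with $\ell(U/gL)=\ell(\Lambda/L)$. Hence $F(\Lambda)=F(U)$.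

**Step 3(ii) (the signs sum to zero).** *Purpose: group the terms of $G(\Lambda')$ on which $F$ is constant.* By (i),
$$G(\Lambda')=\sum_{U\in P,\ y\in U}F(U)\sum_{\Lambda\in P:\ \Lambda+O_jy=U}\mu(\Lambda',\Lambda).$$
Fix $U$. In the inner sum only the $j$-th component of $\Lambda$ varies. As $T_jU_j\subset\Lambda'_j$, the quotient $U_j/\Lambda'_j$ is a $k_j$-space; let $u$ be its dimension. It contains the nonzero class of $y$, so $u\ge1$. The component $\Lambda_j$ is either $U_j$ itself, or corresponds to a hyperplane of $U_j/\Lambda'_j$ not containing the line of $y$. The number of such hyperplanes is $\frac{q_j^u-1}{q_j-1}-\frac{q_j^{u-1}-1}{q_j-1}=q_j^{u-1}$. Up to the common factor from the other components, the inner sum is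
$$(-1)^uq_j^{\binom u2}+q_j^{u-1}(-1)^{u-1}q_j^{\binom{u-1}2}=0,$$
because $\binom{u-1}2+(u-1)=\binom u2$. This proves the claim.

**Step 4 (take absolute values now).** *Purpose: after the cancellation, positivity is good enough.* By Step 3, only $\Lambda'\supset T^c\tilde R^d$ contribute to (12), and then every $\Lambda\supset\Lambda'$ also contains $T^c\tilde R^d$. Replace $\mu$ by $|\mu|$, exchange the sums again, and enlarge the range of $\Lambda'$ to all of $T\Lambda\subset\Lambda'\subset\Lambda$:
$$N_d(t)\ll t^{-d\delta}\sum_{T^c\tilde R^d\subset\Lambda\subset\tilde R^d}F(\Lambda)\,t^{\ell(\tilde R^d/\Lambda)}\sum_{T\Lambda\subset\Lambda'\subset\Lambda}|\mu(\Lambda',\Lambda)|\,t^{\ell(\Lambda/\Lambda')}.$$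
By (10) with $\tau=t^{m_j}$ the inner sum is $\prod_j\prod_{i=0}^{d-1}(1+q_j^it^{m_j})$ for every $\Lambda$. Undoing (9) for the outer sum,
$$N_d(t)\ll\Big(\sum_{L\subset R^d,\ \tilde RL\supset T^c\tilde R^d}t^{\ell(R^d/L)}\Big)\prod_j\prod_{i=0}^{d-1}(1+q_j^it^{m_j}).$$
For such $L$ we have $L\supset(T^c\tilde R)L=T^c(\tilde RL)\supset T^{2c}\tilde R^d=(T^{2c}\tilde R)R^d$. So $L$ is the preimage of a submodule of $S^d$ of the same colength, and the bracket is $\ll Q_d^S(t)$. Substitute $t=xq^{-d}$ and use (6) for $S$:
$$N_d(xq^{-d})\ll\hat Z_S(x)\prod_j\prod_{i=1}^d(1+q_j^{-i}x^{m_j}).$$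
Let $d\to\infty$; by (8) the left side tends coefficientwise to $H_R$. This proves Proposition A. $\square$

Note that nothing so far used $e\le2$.

## 8. Pairs of commuting nilpotent matrices of bounded index

What has been gained? In $S$ the maximal ideal satisfies $\mathfrak m_S^B=0$ for some $B$, so the matrices $X$ that occur satisfy $X^B=0$ with $B$ *fixed* while the size $n$ grows. We need the following.

**Proposition B.** Let $S$ be a finite local $\mathbb F_q$-algebra with residue field $\kappa=\mathbb F_Q$, $Q=q^m$, and embedding dimension $\le2$. Then $[x^N]\hat Z_S\le Cq^{-\varepsilon N^2}$ for some $C,\varepsilon>0$.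

*Proof.* **Step 1 (reduce to pairs of matrices).** As in Section 2, $S$ contains a coefficient field $\kappa$, and since $\mathfrak m_S$ has two generators, $S$ is a quotient of $\kappa[[u,v]]$. Choose $B\ge1$ with $\mathfrak m_S^B=0$. An $S$-module of $\kappa$-dimension $n$ is given by commuting $X,Y\in M_n(\kappa)$ with $X^B=Y^B=0$ (and further relations, which we drop). Group the pairs by the conjugacy class of $X$. It is given by a partition $\lambda\vdash n$ with parts $\le B$; let $r_i$ be the number of parts equal to $i$, so that $n=\sum_{i\le B}ir_i$, and put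
$$M_\lambda=\bigoplus_{i=1}^B(\kappa[u]/u^i)^{r_i},\qquad E_\lambda=\operatorname{End}_{\kappa[u]}(M_\lambda).$$
The class has $|GL_n(\mathbb F_Q)|/|E_\lambda^\times|$ elements, and the $Y$ commuting with $X$ form a copy of $E_\lambda$. By (3),
$$[x^{mn}]\hat Z_S\le\frac{\#\{(X,Y):XY=YX,\ X^B=Y^B=0\}}{|GL_n(\mathbb F_Q)|}=\sum_{\lambda\vdash n,\ \lambda_1\le B}\frac{\#\{Y\in E_\lambda:Y^B=0\}}{|E_\lambda^\times|}.\tag{13}$$

It is tempting to drop the condition $Y^B=0$ as well, but then each summand becomes $|E_\lambda|/|E_\lambda^\times|\ge1$, and there is no decay at all. The condition on $Y$ has to be used inside $E_\lambda$. For this we map $E_\lambda$ onto a product of matrix rings.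

**Step 2 (the structure of $E_\lambda$).** *Purpose: compare both numerator and denominator in (13) with matrix rings $M_{r_i}(\kappa)$.* Let
$$V_i=(\ker u\cap u^{i-1}M_\lambda)/(\ker u\cap u^iM_\lambda).$$
The space $\ker u\cap u^{i-1}M_\lambda$ is spanned by the socles of the blocks of size $\ge i$, so $\dim V_i=r_i$. Every $\phi\in E_\lambda$ preserves these spaces, which gives a ring homomorphism
$$E_\lambda\to\prod_{i\le B}\operatorname{End}(V_i)=\prod_{i\le B}M_{r_i}(\kappa).$$
It is surjective: a constant matrix in $M_{r_i}(\kappa)$ acts on $(\kappa[u]/u^i)^{r_i}$, and acts on $V_i$ by the same matrix. Let $I$ be the kernel.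

If the image of $\phi$ is invertible, then $\phi$ is bijective on every graded piece of the filtration of $\ker u$, hence on $\ker u$. Then $\ker\phi$ is a $\kappa[u]$-submodule meeting $\ker u$ trivially. A nonzero submodule would contain a nonzero vector killed by the nilpotent $u$, so $\ker\phi=0$ and $\phi\in E_\lambda^\times$. Conversely units map to units. Hence
$$|E_\lambda^\times|=|I|\prod_{i\le B}|GL_{r_i}(\mathbb F_Q)|,\qquad|E_\lambda|=|I|\prod_{i\le B}Q^{r_i^2}.\tag{14}$$

**Step 3 (bound one summand by nilpotent counts).** Let $\nu_B(r)=\#\{Y\in M_r(\kappa):Y^B=0\}$. If $Y\in E_\lambda$ has $Y^B=0$, so does its image in each $M_{r_i}(\kappa)$, and each image has $|I|$ preimages. By (14) and (1),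
$$\frac{\#\{Y\in E_\lambda:Y^B=0\}}{|E_\lambda^\times|}\le\prod_{i\le B}\frac{\nu_B(r_i)}{|GL_{r_i}(\mathbb F_Q)|}\le c_Q^{-B}\prod_{i\le B}\nu_B(r_i)Q^{-r_i^2}.\tag{15}$$

**Step 4 (matrices with $Y^B=0$ are rare).** *Purpose: this is where bounded index pays off.* For a partition $\mu\vdash r$ with $\mu_1\le B$ and conjugate partition $\mu'$, (14) and (1) give $|E_\mu^\times|\ge c_Q^B|E_\mu|$, and
$$\dim_\kappa E_\mu=\sum_{k,l}\min(\mu_k,\mu_l)=\sum_{i\le B}\mu_i'^2\ge\frac{r^2}B$$
by Cauchy–Schwarz, since $\sum_{i\le B}\mu'_i=r$. There are at most $(r+1)^B$ such $\mu$ (choose the multiplicities of the parts $1,\dots,B$). Summing sizes of conjugacy classes,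
$$\nu_B(r)=\sum_{\mu}\frac{|GL_r(\mathbb F_Q)|}{|E_\mu^\times|}\le c_Q^{-B}(r+1)^BQ^{r^2-r^2/B}.\tag{16}$$
For $B=1$ only $Y=0$ occurs, and (16) is consistent with this.

**Step 5 (assemble).** By (15) and (16) each summand of (13) is at most $C_1(n+1)^{B^2}Q^{-\sum r_i^2/B}$ with $C_1=c_Q^{-B-B^2}$. Since $n\le B\sum r_i$, we have $\sum r_i^2\ge(\sum r_i)^2/B\ge n^2/B^3$. There are at most $(n+1)^B$ partitions $\lambda$. So
$$[x^{mn}]\hat Z_S\le C_1(n+1)^{B^2+B}Q^{-n^2/B^4}.$$
With $N=mn$ we have $Q^{-n^2/B^4}=q^{-N^2/(mB^4)}$, and the polynomial factor is absorbed by lowering $\varepsilon$ slightly and raising $C$. Exponents not divisible by $m$ do not occur. $\square$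

For embedding dimension 3 no such bound can hold in general: the modules in Lemma 1 are modules over $R/\mathfrak m^2$, so $S=R/\mathfrak m^2$ with $e=3$ has coefficients $\ge c_Q$ infinitely often.

## 9. Planar points: $H_R$ and $H_X$ are entire

**Proof of Theorem 3(a).** Let $e\le2$. Then $S=R/T^{2c}\tilde R$, a quotient of $R$, has embedding dimension $\le2$, so by Proposition B the coefficients of $\hat Z_S$ are $O(q^{-\varepsilon n^2})$.

The other factors in Proposition A are of the same type. Indeed, put $\tau=q_j^{-d}y$ in (10) and let $d\to\infty$. Since $\binom ds_{q_j}q_j^{-s(d-s)}\to\prod_{i\le s}(1-q_j^{-i})^{-1}$, we get Euler's identity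
$$\prod_{i\ge1}(1+q_j^{-i}y)=\sum_s\frac{q_j^{-s(s+1)/2}}{\prod_{i\le s}(1-q_j^{-i})}\,y^s.$$
With $y=x^{m_j}$ and $n=m_js$, the coefficient of $x^n$ is at most $c_{q_j}^{-1}q_j^{-s^2/2}=c_{q_j}^{-1}q^{-n^2/(2m_j)}$.

Series with coefficients $O(q^{-\varepsilon n^2})$ for some $\varepsilon>0$ are closed under products: taking the smaller of two $\varepsilon$'s and using $a^2+b^2\ge n^2/2$ for $a+b=n$,
$$\sum_{a+b=n}q^{-\varepsilon(a^2+b^2)}\le(n+1)q^{-\varepsilon n^2/2}.$$
There are finitely many $j$, so Proposition A gives $|[x^n]H_R|\le Cq^{-\varepsilon'n^2}$, and $H_R$ is entire. $\blacksquare$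

**Proof of "if" in Theorem 2.** If all $e_p\le2$, then $H_X=\prod_{p\in\operatorname{Sing}X}H_{R_p}$ is a finite product of series with coefficients $O(q^{-\varepsilon n^2})$, hence entire with coefficients of the same kind. By (4) and Section 3, $\hat Z_X=\hat Z_{\tilde X}H_X$ near $0$, with $\hat Z_{\tilde X}$ meromorphic on $\mathbb C$. This gives the meromorphic continuation and the factorization. Together with Section 4, Theorem 2 is proved. $\blacksquare$

## 10. Embedding dimension three: the three axes, and all rational lines through a point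

By Section 4, for $e=3$ the radii of $\hat Z_R$ and $H_R$ are at most 1. Both extremes in Theorem 3(b) occur.

**Step 1 (the three axes have radius exactly 1).** *Purpose: a lower bound for the radius, from Proposition A.* Here
$$R=\{(f_1,f_2,f_3)\in\textstyle\prod_{i=1}^3\mathbb F_q[[T_i]]:f_1(0)=f_2(0)=f_3(0)\},\qquad\tilde R=\prod_{i=1}^3\mathbb F_q[[T_i]],$$
and $T\tilde R=\mathfrak m\subset R$. So we may take $c=1$, and $T^2\tilde R=\mathfrak m^2$, so $S=R/\mathfrak m^2$. An $S$-module structure on $\mathbb F_q^n$ is a triple $(A_1,A_2,A_3)$ with all products zero. Let $W=\sum\operatorname{im}A_i$, $b=\dim W$ and $a=n-b$. Each $A_i$ kills $W$ and lies in $\operatorname{Hom}(\mathbb F_q^n/W,W)$. So for each $b$ there are at most $\binom nb_qq^{3ab}$ triples, and by (1), (2)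
$$[x^n]\hat Z_S\le\sum_{a+b=n}\frac{\binom nb_qq^{3ab}}{|GL_n(\mathbb F_q)|}\le c_q^{-2}\sum_{a+b=n}q^{4ab-(a+b)^2}=c_q^{-2}\sum_{a+b=n}q^{-(a-b)^2}\le c_q^{-2}\sum_{k\in\mathbb Z}q^{-k^2}.$$
The coefficients of $\hat Z_S$ are bounded, so $\hat Z_S$ has radius $\ge1$. The other factors in Proposition A are entire, so $H_R$ has radius $\ge1$. Since $\hat Z_{\tilde R}$ is holomorphic on $|x|<q$, $\hat Z_R=\hat Z_{\tilde R}H_R$ also has radius $\ge1$. With Section 4 both radii equal 1.

**Step 2 (no relations modulo $\mathfrak m^3$ forces radius 0).** *Purpose: $R/\mathfrak m^2$ gives only bounded coefficients when $e=3$, by the same count as in Step 1; so we go one layer deeper.* Suppose $R/\mathfrak m^3\cong\kappa[x_1,x_2,x_3]/(x_1,x_2,x_3)^3$, $\kappa=\mathbb F_Q$, $Q=q^m$. Modules over this ring are triples of commuting matrices all of whose triple products vanish. Decompose $V=\kappa^{4a}=V_0\oplus V_1\oplus V_2$ with dimensions $a,2a,a$, and consider $X_i=A_i+B_i+C_i$ ($i=1,2,3$) with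
$$A_i:V_0\to V_1,\qquad B_i:V_1\to V_2,\qquad C_i:V_0\to V_2,$$
such that $B_iA_j=B_jA_i$ for all $i,j$, and such that $(A_i):V_0^3\to V_1$ and $(B_i):V_1^3\to V_2$ are surjective.

The product $X_iX_j$ equals $B_iA_j$ on $V_0$ and vanishes on $V_1\oplus V_2$. So the $X_i$ commute, triple products vanish, and $V$ becomes an $R/\mathfrak m^3$-module. Moreover
$$\mathfrak m^2V=\sum_{i,j}B_iA_jV_0=\sum_iB_iV_1=V_2.$$
And $\mathfrak mV\subset V_1\oplus V_2$ contains $\mathfrak m^2V=V_2$ and maps onto $\sum A_iV_0=V_1$ modulo $V_2$, so $\mathfrak mV=V_1\oplus V_2$. Hence the flag $V_2\subset V_1\oplus V_2\subset V$ is determined by the triple.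

Now count the triples for a fixed flag, with a splitting $V=V_0\oplus V_1\oplus V_2$ chosen once for that flag.

- There are at least $c_QQ^{6a^2}$ choices of $(A_i)$, since they are the surjections from a space of dimension $3a$ to one of dimension $2a$.
- Given $(A_i)$, choose a basis of $V_2$. Each of the $a$ rows of $(B_1,B_2,B_3)$ is a triple $(\beta_1,\beta_2,\beta_3)\in(V_1^*)^3$ with $\beta_iA_j=\beta_jA_i$ in $V_0^*$ for $i<j$. These are $3a$ linear equations in $6a$ unknowns, so the solution space has dimension $D\ge3a$. Surjectivity of $(B_i)$ means that the $a$ rows are linearly independent. So there are at least $c_QQ^{Da}\ge c_QQ^{3a^2}$ choices.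
- There are $Q^{3a^2}$ choices of $(C_i)$.

So each flag gives at least $c_Q^2Q^{12a^2}$ triples, and different flags give disjoint sets. The number of flags with dimensions $a\subset3a\subset4a$ is $\binom{4a}a_Q\binom{3a}a_Q\ge Q^{3a^2+2a^2}=Q^{5a^2}$. Dividing by $|GL_{4a}(\mathbb F_Q)|\le Q^{16a^2}$ as in (3),
$$[x^{4am}]\hat Z_R\ge c_Q^2\,Q^{a^2}.$$
So $\hat Z_R$ has radius $0$, and hence so does $H_R$, because $\hat Z_R=\hat Z_{\tilde R}H_R$ with $\hat Z_{\tilde R}$ holomorphic on $|x|<q$.

**Step 3 (all rational lines through $0$ satisfy the hypothesis).** Let $X\subset\mathbb A^3$ be the reduced union of all $\mathbb F_q$-rational lines through $0$. Its ideal is homogeneous, and its elements vanish on $\mathbb F_q^3$, because every point of $\mathbb F_q^3$ lies on such a line. We show that a form $f$ of degree $\le q$ vanishing on $\mathbb F_q^3$ is zero. Replace each monomial $x_i^q$ in $f$ by $x_i$. The only monomials of degree $\le q$ with an exponent $\ge q$ are these. If $\deg f=q$, the replaced monomials have degree $1$ and the others degree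 $q\ge2$, so no two monomials are merged. The result has degree $<q$ in each variable, has the same coefficients as $f$, and defines the same function on $\mathbb F_q^3$, namely $0$. A polynomial of degree $<q$ in each variable that vanishes as a function is the zero polynomial. So $f=0$.

Therefore the ideal of $X$ lies in $(x,y,z)^{q+1}\subset(x,y,z)^3$, and at the origin $R/\mathfrak m^3\cong\mathbb F_q[x,y,z]/(x,y,z)^3$, with $e=3$. By Step 2 its radius of convergence is $0$. This completes the proof of Theorem 3. $\blacksquare$
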